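# The Landau–Kolmogorov constant for iterated Laplacians: when does one variable suffice?

## A chain of parabolas with slope one half

Start on the line with the parabola arc $g(x)=\frac18-\frac{x^2}{2}$ for $|x|\le\frac12$, and continue it to all of $\mathbb R$ by $g(x+1)=-g(x)$. The arcs fit together. At $x=\frac12$ the first arc has value $0$ and slope $-\frac12$; the next one, $-\frac18+\frac{(x-1)^2}{2}$, has the same value and slope. So $g\in C^1$, and $g''=\mp1$ alternately on the unit intervals centered at the integers. In the sup norm,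
$$\|g\|=\tfrac18,\qquad \|g'\|=\tfrac12,\qquad \|g''\|=1,\qquad \frac{\|g'\|}{\|g''\|^{1/2}\|g\|^{1/2}}=\frac{1/2}{\sqrt{1/8}}=\sqrt2 .$$

No function on the line does better. Let $\|f\|=A$ and $\|f''\|=B$, both positive. Taylor's formula on both sides of $x$ gives, for $h>0$,
$$f(x+h)-f(x-h)-2hf'(x)=\int_0^h(h-s)\big[f''(x+s)-f''(x-s)\big]\,ds ,$$
and the right side is at most $Bh^2$ in absolute value. Hence $|f'(x)|\le \frac Ah+\frac{Bh}{2}$, and $h=\sqrt{2A/B}$ gives $|f'(x)|\le\sqrt{2AB}$. So the best constant in $\|f'\|\le C\|f''\|^{1/2}\|f\|^{1/2}$ on $\mathbb R$ is $\sqrt2$.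

Now go to the plane. Replace $f''$ by $\Delta f$, and $f'$ by a directional derivative. The function $(x,y)\mapsto g(x)$ still gives the ratio $\sqrt2$. But a function of two variables has more freedom: $\Delta f=f_{xx}+f_{yy}$ may be bounded while $f_{xx}$ is not, so the Taylor argument above is no longer available. Is $\sqrt2$ still the best constant? And what happens with $\Delta^2,\Delta^3,\dots$ in place of $\Delta$? Can a genuinely planar function beat every function of one variable? We shall see that for $\Delta$ it cannot, and that for $\Delta^n$ with $n\ge2$ it always can.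

## Kolmogorov's constants and their multivariate analogue

Throughout, $\|\cdot\|$ is the sup norm for functions and the total variation for measures.

**Definition (one variable).** For integers $0<k<m$, $K(m,k,L_\infty(\mathbb R))$ is the smallest constant in
$$\|f^{(k)}\|\le K(m,k,L_\infty(\mathbb R))\,\|f^{(m)}\|^{k/m}\,\|f\|^{1-k/m}. \tag{1}$$

**Definition (several variables).** Fix $d\ge1$, $n\ge1$, $0<k<2n$ and $1\le p\le\infty$. Then $C_d(n,k,p)$ is the smallest $C$ for which
$$\left\|\frac{\partial^kf}{\partial\xi_1\cdots\partial\xi_k}\right\|_{L_p(\mathbb R^d)}\le C\,\|\Delta^nf\|_{L_p(\mathbb R^d)}^{k/(2n)}\,\|f\|_{L_p(\mathbb R^d)}^{1-k/(2n)} \tag{2}$$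
holds for all $f\in L_p(\mathbb R^d)$ with $\Delta^nf\in L_p(\mathbb R^d)$ and all unit vectors $\xi_1,\dots,\xi_k$.

It is known that $C_d(n,k,p)<\infty$ and $C_d(n,k,p)\le C_d(n,k,\infty)$, and (Timofeev) that $C(1,1,\infty)=\sqrt2$, with the dimension suppressed in that notation. The paper "Remarks, Questions And Conjectures On Landau–Kolmogorov–Type Inequalities" conjectures that
$$C_d(n,k,\infty)=K(2n,k,L_\infty(\mathbb R)). \tag{B}$$

From now on $K=K(2n,k,L_\infty(\mathbb R))$ and $\lambda=k/(2n)$.

**Theorem.**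
1. $C_d(n,k,\infty)\ge K$ and $C_{d+1}(n,k,\infty)\ge C_d(n,k,\infty)$ for all $d,n,k$.
2. If $d=1$, or if $n=1$ (so $k=1$, $d$ arbitrary), then $C_d(n,k,\infty)=K$.
3. If $d\ge2$, $n\ge2$ and $0<k<2n$, then $C_d(n,k,\infty)>K$. More precisely, for $n\ge2$ and any fixed point $P\in\mathbb R^2$, the inequality $|\partial_1^kf(P)|\le K\|\Delta^nf\|^\lambda\|f\|^{1-\lambda}$ cannot hold for all real $f\in C_c^\infty(\mathbb R^2)$. So (B) fails already for pure derivatives $\xi_1=\dots=\xi_k$.

Thus (B) is false in general, and it holds exactly when $d=1$ or $n=1$.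

One deep theorem is used. The **Euler spline** of order $2n$ is
$$g(x)=\frac{4}{\pi^{2n+1}}\sum_{m\ge0}(-1)^m\frac{\cos((2m+1)\pi x)}{(2m+1)^{2n+1}} .$$
Since $\frac4\pi\sum_{m\ge0}(-1)^m\frac{\cos((2m+1)\pi x)}{2m+1}=\operatorname{sgn}\cos\pi x$, we have $g^{(2n)}(x)=(-1)^n\operatorname{sgn}\cos\pi x$. For $n=1$ this is the chain of parabolas above.

**Kolmogorov's theorem.** The Euler spline is extremal in (1) with $m=2n$:
$$K=\|g^{(k)}\|\,\|g^{(2n)}\|^{-\lambda}\,\|g\|^{-(1-\lambda)} .$$

Part 1 follows at once. For the first claim put $f(x)=g(x_1)$ and $\xi_i=e_1$ in (2); then $\Delta^nf=g^{(2n)}(x_1)$, and the ratio of the two sides is $K$. For the second, read a function on $\mathbb R^d$ as a function on $\mathbb R^{d+1}$ that does not depend on $x_{d+1}$. Part 2 for $d=1$ is also immediate, since $\Delta^n=D^{2n}$ and the directions are $\pm1$.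

## A barrier in a slab: the Laplacian in every dimension

Here we prove Part 2 for $n=k=1$ and $d\ge2$. The purpose of the argument is to replace Taylor's formula by the maximum principle. By the worked example $K(2,1,L_\infty(\mathbb R))=\sqrt2$, so by Part 1 only $C_d(1,1,\infty)\le\sqrt2$ is needed.

Let $A=\|f\|$ and $B=\|\Delta f\|$. By elliptic regularity $f\in W^{2,p}_{loc}$ for all $p<\infty$, so $f\in C^1$. If $B=0$, then $f$ is bounded and harmonic, hence constant (Liouville); $A=0$ is trivial. So let $A,B>0$. The Laplacian commutes with translations and rotations, so it suffices to bound $\partial_1f(0)$. Put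
$$\Phi(x)=\tfrac12\big(f(x_1,x')-f(-x_1,x')\big).$$
Then $|\Phi|\le A$, $|\Delta\Phi|\le B$, $\Phi=0$ on $x_1=0$, and $\partial_1\Phi(0)=\partial_1f(0)$. Let
$$h=\sqrt{2A/B},\qquad q(x_1)=B\Big(hx_1-\frac{x_1^2}{2}\Big),\qquad q(0)=0,\quad q(h)=\frac{Bh^2}{2}=A,\quad q''=-B .$$

On the slab $0<x_1<h$ we have $\Delta(\Phi-q)=\Delta\Phi+B\ge0$ in the distributional sense, and $\Phi-q\le0$ on both boundary planes. The slab is unbounded, so we add a correction that grows at infinity:
$$\psi(x)=\cos\Big(\frac{x_1-h/2}{h}\Big)\prod_{i=2}^d\cosh\Big(\frac{x_i}{h\sqrt d}\Big).$$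
On the closed slab the cosine has argument in $[-\frac12,\frac12]$, so $\psi>0$. Also $\Delta\psi=h^{-2}\big(-1+\frac{d-1}{d}\big)\psi<0$, and $\psi\to\infty$ as $|x'|\to\infty$. Let $\delta>0$. The continuous function $\Phi-q-\delta\psi$ is subharmonic. On the faces $x_1=0$ and $x_1=h$ it is negative. On the faces $|x_i|=L$ of the box $\{0\le x_1\le h,\ |x_i|\le L\ (i\ge2)\}$ it is at most $A-\delta\cos(\frac12)\cosh(L/(h\sqrt d))$, because $q\ge0$ there; this is negative for large $L$. By the maximum principle it is $\le0$ in every large box, so in the slab. Letting $\delta\to0$ gives $\Phi\le q$. Since $\Phi(0)=q(0)=0$,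
$$\partial_1f(0)=\partial_1\Phi(0)\le q'(0)=Bh=\sqrt{2AB}.$$
Apply this to $-f$ as well. Hence $C_d(1,1,\infty)=\sqrt2$. $\square$

## Why lines and barriers do not reach $\Delta^n$ for $n\ge2$

There are two natural ways to try to prove (B) for larger $n$.

The first is to restrict $f$ to a line parallel to $\xi$ and apply (1) there. That bounds $\partial_1^kf$ by $\|\partial_1^{2n}f\|$, and one then needs $\|\partial_1^{2n}f\|$ in terms of $\|\Delta^nf\|$. No such bound exists. Write $z=x+iy$ and $w=\mathrm{Re}\,(z^{2n}\log|z|^2)$. With $\Delta=4\partial_z\partial_{\bar z}$,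
$$\Delta^n\big(z^{2n}\log|z|^2\big)=4^n\cdot\frac{(2n)!}{n!}z^n\cdot(-1)^{n-1}(n-1)!\,\bar z^{-n},$$
which has constant modulus. But $\partial_x=\partial_z+\partial_{\bar z}$ gives $\partial_x^{2n}(z^{2n}\log|z|^2)=(2n)!\log|z|^2+b(z)$, where $b$ is homogeneous of degree $0$ and smooth off the origin, so bounded: every term in which some derivative falls on the logarithm is of this kind. The function $w$ is $C^{2n-1}$, since its derivatives of order $j\le 2n-1$ are $O(|z|^{2n-j}(1+|\log|z||))$ near $0$; so these formulas also give its distributional derivatives of order $2n$. Multiply $w$ by a cut-off equal to $1$ near $0$. The result $f$ has $f$ and $\Delta^nf$ bounded and $\partial_x^{2n}f$ unbounded.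

The second is to repeat the barrier argument. It rests on one implication: a sign of $\Delta u$ inside, together with $u\le0$ on the boundary, gives $u\le0$ inside. For $\Delta^n$ with $n\ge2$ this is false. In the slab $0<x_1<h$ the function $u=x_1(h-x_1)$ has $\Delta^nu=0$ and $u=0$ on the boundary, yet $u>0$ inside. To exclude such functions one would need boundary information on $\Delta u$, and the hypotheses say nothing about it.

So we stop trying to prove (B) for $n\ge2$ and ask instead what its truth would force. Here is a hint from the line, for $n=k=1$. Taylor's formula from $\frac12$ to $1$ and to $0$ gives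
$$-f'(\tfrac12)=f(0)-f(1)-\int_0^{1/2}s\,f''(s)\,ds+\int_{1/2}^1(1-s)\,f''(s)\,ds .$$
This has the form $\int f\,d\mu+\int f''\,d\nu$ with $\mu=\delta_0-\delta_1$, $\|\mu\|=2$, and $\|\nu\|=\frac18+\frac18=\frac14$. The measures match the extremal function $g$ exactly. The measure $\mu$ sits at integers, where $|g|$ is maximal, and carries the sign of $g$ there; $\nu$ has the sign of $g''=-\operatorname{sgn}\cos\pi x$. The density of $\nu$ jumps from $-\frac12$ to $\frac12$ at $x=\frac12$, and the mean of its one-sided limits there is $0$.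

If (B) held in the plane, there would be such a pair of measures on $\mathbb R^2$, matched in the same way with $g(x)$. We shall compute the Fourier transform of the first measure and find that no positive measure has it when $n\ge2$.

From here to the end $n\ge 2$ and $d=2$. That is enough for Part 3: by Part 1, $C_d\ge C_2$ for $d\ge2$. By translation invariance the point $P$ may be chosen as we like. Points of the plane are $(x,y)$.

## Zeros and extrema of the Euler spline

**Step 1.** *We locate the points where $|g|$ and $|g^{(k)}|$ are maximal; the dual measures will be tied to them.*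

All $g^{(j)}$ have period $2$ and satisfy $g^{(j)}(x+1)=-g^{(j)}(x)$. By its sine series $g^{(2n-1)}$ vanishes at the integers, and on $(m-\frac12,m+\frac12)$ its derivative is $(-1)^{n+m}$. So
$$g^{(2n-1)}(x)=(-1)^{n+m}(x-m)\qquad\text{on }[m-\tfrac12,m+\tfrac12],$$
and its zero set is $\mathbb Z$: two zeros on the circle $\mathbb R/2\mathbb Z$. If a $C^1$ function on a circle has $N\ge2$ zeros, they cut the circle into $N$ arcs, and by Rolle its derivative vanishes inside each arc. So if the derivative has at most two zeros, so does the function. Descending from $j=2n-1$, every $g^{(j)}$ with $0\le j\le2n-1$ has at most two zeros on the circle. The sine series ($j$ odd) vanishes on $\mathbb Z$, the cosine series ($j$ even) on $\mathbb Z+\frac12$. These are two points of the circle each, so they are all the zeros. Two consequences follow.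

First, the critical points of $g$ are the integers, $g(m)=(-1)^mg(0)$, and $g(0)>0$ because it is a positive multiple of $\sum_{m\ge 0}(-1)^m(2m+1)^{-2n-1}$. So $g(m)=(-1)^m\|g\|$ for $m\in\mathbb Z$, and $|g(x)|<\|g\|$ for $x\notin\mathbb Z$.

Second, $|g^{(k)}|$ is maximal at $x_0$, where $x_0=0$ for $k$ even and $x_0=\frac12$ for $k$ odd. For $k\le2n-2$ the critical points of $g^{(k)}$ are the zeros of $g^{(k+1)}$, which form $x_0+\mathbb Z$, and $|g^{(k)}|$ has the same value at all of them. For $k=2n-1$ read it off the explicit formula.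

Let $\varepsilon=(-1)^{k/2}$ for $k$ even and $\varepsilon=(-1)^{(k+1)/2}$ for $k$ odd. The $k$-th derivative of $\cos$ is $\varepsilon\cos$, respectively $\varepsilon\sin$, and $\sin((2m+1)\frac\pi2)=(-1)^m$. So $\varepsilon g^{(k)}(x_0)$ is a positive multiple of $\sum_{m\ge0}(-1)^m(2m+1)^{k-2n-1}$ ($k$ even) or of $\sum_{m\ge0}(2m+1)^{k-2n-1}$ ($k$ odd). Both are positive, so
$$\varepsilon g^{(k)}(x_0)=\|g^{(k)}\| .$$

## Dual measures carried by lines

**Step 2.** *We assume that the sharp pointwise inequality holds and turn it into an identity with two measures; testing it on $g$ then fixes the support and the sign of these measures.*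

Suppose, for contradiction, that
$$|\partial_1^kf(x_0,0)|\le K\|\Delta^nf\|^\lambda\|f\|^{1-\lambda}\qquad\text{for all real }f\in C_c^\infty(\mathbb R^2).$$
Since $\|g^{(2n)}\|=1$, Kolmogorov's theorem gives $K\|g\|^{1-\lambda}=\|g^{(k)}\|$. By weighted AM–GM,
$$K\|\Delta^nf\|^\lambda\|f\|^{1-\lambda}=\|g^{(k)}\|\,\|\Delta^nf\|^\lambda\Big(\frac{\|f\|}{\|g\|}\Big)^{1-\lambda}\le\alpha\|f\|+\beta\|\Delta^nf\|,$$
$$\alpha=(1-\lambda)\frac{\|g^{(k)}\|}{\|g\|},\qquad\beta=\lambda\|g^{(k)}\| .$$

In $C_0(\mathbb R^2)\oplus C_0(\mathbb R^2)$ with the norm $\alpha\|u\|+\beta\|v\|$ consider the subspace of pairs $(f,\Delta^nf)$, $f\in C_c^\infty$ real. On it, $(f,\Delta^nf)\mapsto\varepsilon\,\partial_1^kf(x_0,0)$ is a linear functional of norm at most $1$. Extend it by Hahn–Banach and represent it by Riesz. This gives finite real measures $\mu,\nu$ with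
$$\varepsilon\,\partial_1^kf(x_0,0)=\int f\,d\mu+\int\Delta^nf\,d\nu,\qquad\|\mu\|\le\alpha,\quad\|\nu\|\le\beta. \tag{3}$$
The bounds come from testing the extended functional on pairs $(u,0)$ and $(0,v)$.

Identity (3) extends to all complex $f\in C^\infty(\mathbb R^2)$ with bounded derivatives of order $\le2n$. Apply it to the real and imaginary parts of $\chi(\cdot/R)f$, where $\chi\in C_c^\infty$ equals $1$ near $0$. As $R\to\infty$ the functions $\chi(\cdot/R)f$ and $\Delta^n(\chi(\cdot/R)f)$ stay bounded and converge pointwise to $f$ and $\Delta^nf$, since each derivative of $\chi(\cdot/R)$ brings a factor $1/R$. Dominated convergence does the rest.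

Now let $\omega_\delta$ be an even mollifier on $\mathbb R$ supported in $[-\delta,\delta]$, and apply (3) to $(x,y)\mapsto(g*\omega_\delta)(x)$. As $\delta\to0$, $g*\omega_\delta\to g$ and $(g*\omega_\delta)^{(k)}\to g^{(k)}$ uniformly, because $k\le2n-1$. Also $(g*\omega_\delta)^{(2n)}\to(-1)^n\operatorname{sgn}\cos\pi x$ boundedly and pointwise, with value $0$ on $\mathbb Z+\frac12$ since $\omega_\delta$ is even. Hence
$$\|g^{(k)}\|=\int g\,d\mu+\int(-1)^n\operatorname{sgn}(\cos\pi x)\,d\nu\le\|g\|\,\alpha+\beta=\|g^{(k)}\| .$$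
So both integrals are as large as they can be: $\int g\,d\mu=\|g\|\,\|\mu\|$ and $\int(-1)^n\operatorname{sgn}(\cos\pi x)\,d\nu=\|\nu\|$. The first forces $|\mu|$ to live where $|g|=\|g\|$, that is on $\mathbb Z\times\mathbb R$, with the sign of $g$, which is $(-1)^m=\cos\pi m$ on $x=m$. The second forces $\nu$ to have the sign of $(-1)^n\cos\pi x$ and not to charge the lines where this vanishes. With $M=|\mu|$ and $N=|\nu|$,
$$\mu=\cos(\pi x)\,M,\qquad\nu=(-1)^n\operatorname{sgn}(\cos\pi x)\,N, \tag{4}$$
where $M,N\ge0$ are finite, $M$ is carried by $\mathbb Z\times\mathbb R$, and $N$ does not charge $(\mathbb Z+\frac12)\times\mathbb R$.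

**Step 3.** *We make the measures symmetric; this will be needed for one boundary value of $k$ and for cosine transforms.*

Let $T(x,y)=(2x_0-x,y)$. Replacing $f$ by $f\circ T$ multiplies the left side of (3) by $(-1)^k$, and $\Delta^n(f\circ T)=(\Delta^nf)\circ T$. So (3) still holds with $(\mu,\nu)$ replaced by $(-1)^k(T_*\mu,T_*\nu)$. Likewise it holds with $(\mu,\nu)$ replaced by its image under $y\mapsto-y$. Since $\cos\pi(2x_0-x)=(-1)^k\cos\pi x$,
$$(-1)^kT_*\big(\cos(\pi x)M\big)=(-1)^k\cos(\pi(2x_0-x))\,T_*M=\cos(\pi x)\,T_*M,$$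
and the same computation applies to $\nu$; also $T$ preserves $\mathbb Z\times\mathbb R$ and $(\mathbb Z+\frac12)\times\mathbb R$. So each replacement keeps the form (4) and just replaces $M,N$ by their images. Averaging over the four combinations, we may assume that $M$ and $N$ are invariant under both reflections. In particular $T_*\nu=(-1)^k\nu$.

## Half-integer zeros and a formula for the transform of $M$

**Step 4.** *We Fourier transform (3) in $y$, obtain an ordinary differential equation in $x$, and show that the transform of $\nu$ vanishes at every half-integer.*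

For $\eta\in\mathbb R$ put $\nu_\eta(E)=\int1_E(x)e^{i\eta y}\,d\nu$ and $\hat M_m(\eta)=\int_{\{x=m\}}e^{i\eta y}\,dM$. Use $f=\phi(x)e^{i\eta y}$ with $\phi\in C_c^\infty(\mathbb R)$ in (3). Since $\Delta^nf=\big((D^2-\eta^2)^n\phi\big)e^{i\eta y}$, we get $\varepsilon\phi^{(k)}(x_0)=\sum_m(-1)^m\hat M_m(\eta)\phi(m)+\int(D^2-\eta^2)^n\phi\,d\nu_\eta$. As distributions on $\mathbb R$,
$$(D^2-\eta^2)^n\nu_\eta=\varepsilon(-1)^k\delta^{(k)}_{x_0}-\sum_m(-1)^m\hat M_m(\eta)\,\delta_m. \tag{5}$$

A fundamental solution $E$ of $(D^2-\eta^2)^n$ is $C^{2n-2}$ and smooth off $0$, and $E^{(2n-1)}$ has one-sided limits at $0$. For $\eta=0$ one may take $E=|x|^{2n-1}/(2(2n-1)!)$. On a bounded open interval, subtract from $\nu_\eta$ the finitely many terms $-(-1)^m\hat M_m(\eta)E(\cdot-m)$ and, if $x_0$ is in the interval, $\varepsilon(-1)^kE^{(k)}(\cdot-x_0)$. The difference is killed by $(D^2-\eta^2)^n$, so it is smooth. As $k\le2n-1$, the measure $\nu_\eta$ has a density $N_\eta$, smooth off $\mathbb Z\cup\{x_0\}$,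 with one-sided limits everywhere. It is continuous at each $c\in\mathbb Z+\frac12$, except possibly at $c=x_0=\frac12$ when $k=2n-1$. Call this last situation the *exceptional case*.

**Claim.** $N_\eta(c)=0$ for all $c\in\mathbb Z+\frac12$. In the exceptional case, at $c=x_0$ this means that the mean of the one-sided limits is $0$.

*Non-exceptional case.* By (4), $\nu$ has constant sign on each open strip between consecutive lines of $(\mathbb Z+\frac12)\times\mathbb R$ and does not charge these lines. So for a Borel set $E$ in the $x$-interval of one strip, $|\nu_\eta(E)|\le|\nu|(E\times\mathbb R)=|\nu_0(E)|$. Hence $|N_\eta|\le|N_0|$ a.e. Also $(-1)^n\cos(\pi x)N_0\ge0$ a.e. Now $N_0$ is continuous at $c$ and $\cos\pi x$ changes sign there, so $N_0(c)=0$; since $N_\eta$ is continuous at $c$, $N_\eta(c)=0$.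

*Exceptional case.* Here $k$ is odd, so $T_*\nu=-\nu$. As $T$ acts on $x$ only, $N_\eta(2x_0-x)=-N_\eta(x)$ a.e., and the one-sided limits at $x_0$ are opposite. $\square$

**Step 5.** *We solve (5) explicitly and use the zeros from Step 4 to find the Fourier transform of $M$ in both variables.*

Let $\eta\ne0$ and $t=\eta^2$. We write $\hat w(\theta)=\int w(x)e^{i\theta x}\,dx$. Let $G$ be the exponentially decaying fundamental solution of $(D^2-t)^n$, so
$$\hat G(\theta)=(-1)^n(\theta^2+t)^{-n}.$$
With $s=\sqrt t$, $G$ is $(-1)^n$ times the $n$-fold convolution of $e^{-s|x|}/(2s)$. For $n=1$ it is $-e^{-s|x|}/(2s)$; for $n=2$ it is $(1+s|x|)e^{-s|x|}/(4s^3)$. In general it is even, $C^{2n-2}$, and a polynomial times $e^{-s|x|}$ on each side of $0$. We have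
$$N_\eta=\varepsilon(-1)^kG^{(k)}(\cdot-x_0)-\sum_m(-1)^m\hat M_m(\eta)\,G(\cdot-m).$$
Indeed $\sum_m|\hat M_m(\eta)|\le\|M\|<\infty$, so the series converges uniformly (to a continuous function) and in $L_1$. By (5) the difference of the two sides is a finite measure annihilated by $(D^2-t)^n$. Its Fourier transform is killed by the factor $(\theta^2+t)^n>0$, so it is $0$.

Evaluate at $j+\frac12$. By the Claim, for all $j\in\mathbb Z$,
$$\sum_m(-1)^m\hat M_m(\eta)\,G(j+\tfrac12-m)=\varepsilon(-1)^kG^{(k)}(j+\tfrac12-x_0), \tag{6}$$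
where $G^{(2n-1)}(0):=0$, the mean of the one-sided limits of the odd function $G^{(2n-1)}$. This is a discrete convolution equation, so we pass to Fourier series. Put
$$F(\varphi,\eta)=\int e^{i\varphi x+i\eta y}\,dM=\sum_me^{i\varphi m}\hat M_m(\eta)\qquad(\varphi\in\mathbb R).$$
Multiply (6) by $(-1)^je^{i\varphi(j+1/2)}$ and sum over $j$; everything converges absolutely. On the left substitute $j=m+j'$. The signs combine to $(-1)^{j'}$, the exponentials to $e^{i\varphi m}e^{i\varphi(j'+1/2)}$, and we get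
$$F(\varphi,\eta)\sum_j(-1)^je^{i\varphi(j+\frac12)}G(j+\tfrac12)=\varepsilon(-1)^k\sum_j(-1)^je^{i\varphi(j+\frac12)}G^{(k)}(j+\tfrac12-x_0). \tag{7}$$

Both sums are evaluated by Poisson summation in the following form. Let $w$ be $C^1$ off one point, with $w,w'$ exponentially decaying and having one-sided limits at that point, where $w$ takes the mean of its one-sided limits. Then $\sum_jw(x+j)$ is $1$-periodic, piecewise $C^1$, and normalized in the same way at its jumps; its Fourier coefficients are $\int w(x)e^{-2\pi ilx}dx=\hat w(-2\pi l)$. Dirichlet's theorem at $x=0$ gives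
$$\sum_jw(j)=\lim_{L\to\infty}\sum_{|l|\le L}\hat w(2\pi l).$$

Put $\theta_l=\varphi+(2l+1)\pi$. If $v(x)=e^{i(\varphi+\pi)x}G^{(k)}(x)$, then $\hat v(2\pi l)=\widehat{G^{(k)}}(\theta_l)=(-i\theta_l)^k\hat G(\theta_l)$, also for $k=0$; and shifting, $w=v(\cdot+\frac12)$ has $\hat w(2\pi l)=(-1)^l\hat v(2\pi l)$. For $k\le2n-2$ the series $\sum_l|\theta_l|^k|\hat G(\theta_l)|$ converges. For $k=2n-1$ the terms are $O(1/|l|)$, so $\sum_{|l|\le L}$ and $\sum_{-L-1\le l\le L}$ have the same limit, and we may pair the terms $l$ and $-1-l$. Define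
$$D(\varphi,t)=\sum_l(-1)^l(\theta_l^2+t)^{-n},\qquad \mathcal P(\varphi,t)=\sum_l\sigma_l\,\theta_l^k(\theta_l^2+t)^{-n},$$
with $\sigma_l=(-1)^l$ for $k$ even, $\sigma_l=1$ for $k$ odd, and $l$, $-1-l$ paired in $\mathcal P$ when $k=2n-1$.

*Left sum in (7).* Since $(-1)^j=-i\,e^{i\pi(j+1/2)}$, it equals $-i\sum_l(-1)^l\hat G(\theta_l)=-i(-1)^nD$.

*Right side, $k$ even, $x_0=0$.* In the same way it equals $\varepsilon\cdot(-i)\sum_l(-1)^l(-i\theta_l)^k\hat G(\theta_l)=-i\,\varepsilon(-i)^k(-1)^n\mathcal P=-i(-1)^n\mathcal P$, because $(-i)^k=(-1)^{k/2}=\varepsilon$.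

*Right side, $k$ odd, $x_0=\frac12$.* It equals $-\varepsilon e^{i\varphi/2}\sum_je^{i(\varphi+\pi)j}G^{(k)}(j)=-\varepsilon e^{i\varphi/2}(-i)^k(-1)^n\mathcal P=\varepsilon i^ke^{i\varphi/2}(-1)^n\mathcal P$. Dividing (7) by $-i(-1)^n$ gives $FD=\varepsilon i^{k+1}e^{i\varphi/2}\mathcal P$, and $\varepsilon i^{k+1}=(i^{k+1})^2=1$.

With $\tilde F=F$ for $k$ even and $\tilde F=e^{-i\varphi/2}F$ for $k$ odd, both cases read
$$\tilde F(\varphi,\eta)\,D(\varphi,\eta^2)=\mathcal P(\varphi,\eta^2)\qquad(\varphi\in\mathbb R,\ \eta\ne0). \tag{8}$$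

**Step 6.** *We record in what sense $D$ and $\mathcal P$ converge for complex $t$, so that we can continue (8) analytically.*

Let $w_t(\theta)=\theta^k(\theta^2+t)^{-n}$. Then
$$w_t'(\theta)=\theta^{k-1}\,\frac{(k-2n)\theta^2+kt}{(\theta^2+t)^{n+1}} .$$
For $t$ in a bounded subset of $\mathbb C$, and real $\theta$ with $|\theta|\ge1$ and $|\theta^2+t|\ge\theta^2/2$, we have uniformly
$$|w_t(\theta)|=O(|\theta|^{k-2n}),\qquad|w_t'(\theta)|=O(|\theta|^{k-2n-1})=O(\theta^{-2}). \tag{9}$$
When $k=2n-1$, $w_t$ is odd and $\theta_{-1-l}=-((2l+1)\pi-\varphi)$, so the paired terms are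
$$w_t(\theta_l)+w_t(\theta_{-1-l})=\int_{(2l+1)\pi-\varphi}^{(2l+1)\pi+\varphi}w_t'(\theta)\,d\theta, \tag{10}$$
which is $O(l^{-2})$ for bounded $\varphi,t$ and large $l$. Hence for fixed $\varphi$ both $D$ and $\mathcal P$ are meromorphic in $t\in\mathbb C$, with poles only at the points $-\theta_l^2$. For fixed $t>0$ they are $C^1$ in $\varphi$ and may be differentiated term by term, because the differentiated series converge absolutely and locally uniformly.

## Reading formula (8): the cases $n=1$ and $n=2$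

It helps to see (8) at work before using it. Steps 1–6 did not use $n\ge2$. For $n=k=1$ the assumption of Step 2 is true, by the slab argument, so $M$ exists and (8) must give it. Take $\eta>0$. From the classical expansions (summed by pairs) $\sum_l\frac{1}{x+2\pi l}=\frac12\cot\frac x2$ and $\sum_l\frac{(-1)^l}{x+2\pi l}=\frac{1}{2\sin(x/2)}$, with $x=\varphi+\pi\pm i\eta$ and partial fractions,
$$\mathcal P=-\frac14\Big[\tan\frac{\varphi+i\eta}2+\tan\frac{\varphi-i\eta}2\Big]=-\frac{\sin\varphi}{2(\cos\varphi+\cosh\eta)},$$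
$$D=\frac1{4i\eta}\Big[\frac1{\cos\frac{\varphi-i\eta}2}-\frac1{\cos\frac{\varphi+i\eta}2}\Big]=-\frac{\sin\frac\varphi2\,\sinh\frac\eta2}{\eta(\cos\varphi+\cosh\eta)} .$$
So $\tilde F=\mathcal P/D=\eta\cos\frac\varphi2/\sinh\frac\eta2$, and $F=e^{i\varphi/2}\tilde F=\frac12(1+e^{i\varphi})\,\eta/\sinh\frac\eta2$. Thus $M$ lives on the two lines $x=0$ and $x=1$, with transform $\frac{\eta}{2\sinh(\eta/2)}$ on each. At $\eta=0$ each line has mass $1$, as in $\mu=\delta_0-\delta_1$. Writing $\zeta=i\eta$, the transform continues to $\tilde F=\zeta\cos\frac\varphi2/\sin\frac\zeta2$, which has no singularity in $|\mathrm{Re}\,\zeta|<2\pi$.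

For $n\ge2$ the place to look is $\zeta=\pi$, that is $t=-\pi^2$, with $\varphi$ small and positive. The series for $D$ and $\mathcal P$ have poles of order $n$ at $t=-(\pi+\varphi)^2$ and $t=-(\pi-\varphi)^2$, from the terms $l=0$ and $l=-1$, and these collide as $\varphi\to0$. Zoom in by $t=-\pi^2+\varphi z$. We shall find that $\mathcal P/D$ looks like $\pi^k-k\pi^{k-1}\varphi\,W(z)$, where for $n=2$
$$W(z)=\frac{(z+2\pi)^2+(z-2\pi)^2}{(z+2\pi)^2-(z-2\pi)^2}=\frac{z}{4\pi}+\frac{\pi}{z}.$$
The term $\pi/z$ says that the quotient has a pole inside, at a zero of $D$ which $\mathcal P$ does not cancel. If $\tilde F$ were known to be analytic near $\zeta=\pi$, this would be absurd. But a finite measure only has a transform for real $\eta$, that is on the imaginary $\zeta$-axis. So we first need $e^{\rho|y|}$ to be $M$-integrable for some $\rho>\pi$. Positivity of $M$ will provide this.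

## Exponential moments of $M$ beyond $\pi$

**Step 7.** *We show that the transform of the $y$-marginal of $M$ is given near $\eta=0$ by a function of $\eta^2$ that is analytic near the whole segment $[-\pi^2,0]$.*

At $\varphi=0$ we have $\theta_l=(2l+1)\pi$ and $\theta_{-1-l}=-\theta_l$. Pairing $l$ with $-1-l$ gives $D(0,t)=\mathcal P(0,t)=0$: in $D$ the signs $(-1)^l$ and $(-1)^{-1-l}$ are opposite; in $\mathcal P$ either the signs are opposite and $\theta^k$ is even, or the signs agree and $\theta^k$ is odd. So (8) is empty at $\varphi=0$. Divide it by $\varphi$ and let $\varphi\to0$: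
$$F(0,\eta)\,D_\varphi(0,\eta^2)=\mathcal P_\varphi(0,\eta^2)\qquad(\eta\ne0),$$
$$D_\varphi(0,t)=-4n\sum_{l\ge0}(-1)^l\frac{\theta_l}{(\theta_l^2+t)^{n+1}},\qquad\mathcal P_\varphi(0,t)=\sum_l\sigma_l\,w_t'(\theta_l).$$
Both are meromorphic in $t$ with poles only at $-(2l+1)^2\pi^2$. For $-\pi^2<t<3\pi^2$ the function $\theta(\theta^2+t)^{-n-1}$ is positive and strictly decreasing on $[\pi,\infty)$, since its derivative has the sign of $t-(2n+1)\theta^2<0$. So the alternating sum is positive and $D_\varphi(0,t)\ne0$ there. At $t=-\pi^2$ put $u=t+\pi^2$. Then $u^{n+1}D_\varphi(0,t)$ is analytic with value $-4n\pi\ne0$ at $u=0$, and $u^{n+1}\mathcal P_\varphi(0,t)$ is analytic. Therefore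
$$Q(t)=\frac{\mathcal P_\varphi(0,t)}{D_\varphi(0,t)}$$
is analytic in a neighborhood of the segment $[-\pi^2,0]$, and $F(0,\eta)=Q(\eta^2)$ for small real $\eta$, including $\eta=0$ by continuity.

**Step 8.** *We use positivity of $M$ to convert this analyticity into $\int e^{\rho|y|}\,dM<\infty$ for some $\rho>\pi$.*

Let $M'$ be the $y$-marginal of $M$. It is an even finite positive measure, and $F(0,\eta)=\int\cos(\eta y)\,dM'$. Put
$$A(\zeta)=Q(-\zeta^2),\qquad\Lambda(\zeta)=\int\cosh(\zeta y)\,dM',\qquad r^*=\sup\{r\ge0:\Lambda(r)<\infty\}.$$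
$A$ is analytic in a neighborhood of $[0,\pi]$.

*First, $r^*>0$.* The function $\Gamma(\eta)=F(0,\eta)=Q(\eta^2)$ is even and real-analytic near $0$. We show by induction that $\int y^{2j}dM'=(-1)^j\Gamma^{(2j)}(0)<\infty$. For $j=0$ this is clear. If it holds up to $j$, we may differentiate $2j$ times under the integral, so $\Gamma^{(2j)}(\eta)=(-1)^j\int y^{2j}\cos(\eta y)\,dM'$ and
$$\int y^{2j}\,\frac{1-\cos\eta y}{\eta^2/2}\,dM'=(-1)^j\,\frac{\Gamma^{(2j)}(0)-\Gamma^{(2j)}(\eta)}{\eta^2/2}\longrightarrow(-1)^{j+1}\Gamma^{(2j+2)}(0)\qquad(\eta\to0).$$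
The integrands are nonnegative and tend to $y^{2j+2}$, so Fatou's lemma gives $\int y^{2j+2}dM'<\infty$. As $1-\cos s\le s^2/2$, they are dominated by $y^{2j+2}$, and dominated convergence gives the equality for $j+1$. Since $\Gamma$ is analytic at $0$, $\Lambda(r)=\sum_jr^{2j}\int y^{2j}dM'/(2j)!=\sum_jr^{2j}|\Gamma^{(2j)}(0)|/(2j)!$ is finite for small $r>0$.

On $|\mathrm{Re}\,\zeta|<r^*$ the function $\Lambda$ is analytic and may be differentiated under the integral. For small real $\eta$, $\Lambda(i\eta)=F(0,\eta)=Q(\eta^2)=A(i\eta)$. So $\Lambda=A$ near $0$.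

*Second, $r^*>\pi$.* Suppose $r^*\le\pi$. By the identity theorem $\Lambda=A$ in a neighborhood of $[0,r^*)$. Choose $0<\kappa<r^*$ such that $A$ is analytic in the disc of radius $2\kappa$ about $r^*$, and put $r=r^*-\kappa/2>0$. The disc of radius $\frac32\kappa$ about $r$ lies in that disc, so the Taylor series of $A$ at $r$ converges at $r+\kappa$. Its coefficients are those of $\Lambda$:
$$\frac1{j!}\int y^j\cosh(ry)\,dM'\ (j\text{ even}),\qquad\frac1{j!}\int y^j\sinh(ry)\,dM'\ (j\text{ odd}).$$
All integrands are $\ge0$; multiplied by $\kappa^j/j!$ they sum to $\cosh((r+\kappa)y)$. By monotone convergence $\Lambda(r+\kappa)<\infty$. But $r+\kappa=r^*+\kappa/2>r^*$, a contradiction.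

So $r^*>\pi$. Fix $\rho\in(\pi,r^*)$. Then $\int e^{\rho|y|}\,dM\le2\Lambda(\rho)<\infty$.

## A nonzero residue at the collision of two poles

**Step 9.** *We continue (8) to a neighborhood of $\zeta=\pi$ that does not depend on $\varphi$.*

For real $\varphi$ the function $\mathcal F(\varphi,\zeta)=\int e^{i\varphi x+\zeta y}\,dM$ is analytic in $|\mathrm{Re}\,\zeta|<\rho$, and $\mathcal F(\varphi,i\eta)=F(\varphi,\eta)$. Put $\tilde{\mathcal F}=\mathcal F$ for $k$ even and $\tilde{\mathcal F}=e^{-i\varphi/2}\mathcal F$ for $k$ odd. By (8), the meromorphic functions $\tilde{\mathcal F}(\varphi,\zeta)D(\varphi,-\zeta^2)$ and $\mathcal P(\varphi,-\zeta^2)$ agree for $\zeta=i\eta$, $\eta\ne0$, so they agree in the strip. Write $-\zeta^2=t=-\pi^2+u$, $\zeta=\sqrt{\pi^2-u}$ (principal branch). Since $\rho>\pi$, there is $u_0\in(0,1)$, independent of $\varphi$, with $|\mathrm{Re}\,\zeta|<\rho$ for $|u|<u_0$. So for every real $\varphi$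
$$H_\varphi(u):=\tilde{\mathcal F}\big(\varphi,\sqrt{\pi^2-u}\big)\ \text{ is analytic in }|u|<u_0,\qquad H_\varphi\cdot D=\mathcal P\ \text{ there}. \tag{11}$$

**Step 10.** *We isolate the two colliding terms and bound the rest uniformly.*

Let $0<\varphi<\frac12$ and $|u|<u_0$. Here $\theta_0=\pi+\varphi$ and $\theta_{-1}=-(\pi-\varphi)$, and we set
$$a=\theta_0^2+t=u+2\pi\varphi+\varphi^2,\qquad b=\theta_{-1}^2+t=u-2\pi\varphi+\varphi^2 .$$
Then
$$D=a^{-n}-b^{-n}+\mathsf d,\qquad\mathcal P=(\pi+\varphi)^ka^{-n}-(\pi-\varphi)^kb^{-n}+\mathsf p .$$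
The second sign in $\mathcal P$ is minus for both parities: for $k$ even $\sigma_{-1}=-1$; for $k$ odd $\theta_{-1}^k=-(\pi-\varphi)^k$. The remainders $\mathsf d,\mathsf p$ are bounded uniformly in $\varphi$ and $u$. Indeed, for $l\ne0,-1$ we have $|\theta_l|\ge3\pi-\frac12$, so $\theta_l^2>79>2(\pi^2+1)\ge2|t|$ and $|\theta_l^2+t|\ge\theta_l^2/2$. So $\mathsf d$ is dominated by a multiple of $\sum|\theta_l|^{-2n}$. For $k\le2n-2$, $\mathsf p$ is dominated by a multiple of $\sum|\theta_l|^{k-2n}$. For $k=2n-1$ use (10) and (9) for $l\ge1$, where $|\theta|\ge3\pi-\frac12$ on the interval of integration, so the same lower bound on $|\theta^2+t|$ holds there.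

**Step 11.** *We zoom in by $u=\varphi z$ and expand $H_\varphi$ on a circle to first order in $\varphi$.*

Fix $R>2\pi\max(1,\cot(\pi/n))$ and let $|z|=R$, $u=\varphi z$, $\varphi\to0^+$. Then $a=\varphi(z+2\pi+\varphi)$ and $b=\varphi(z-2\pi+\varphi)$ are nonzero for small $\varphi$, as $R>2\pi$. Put $s=z+\varphi$, $X=(s+2\pi)^{-n}$, $Y=(s-2\pi)^{-n}$. Multiplying numerator and denominator of $\mathcal P/D$ by $\varphi^n$,
$$H_\varphi(\varphi z)=\frac{(\pi+\varphi)^kX-(\pi-\varphi)^kY+\varphi^n\mathsf p}{X-Y+\varphi^n\mathsf d}.$$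
The denominator must stay away from $0$. The equation $(z+2\pi)^n=(z-2\pi)^n$ means $z+2\pi=\omega(z-2\pi)$ with $\omega^n=1$, $\omega\ne1$, so $z=2\pi\frac{\omega+1}{\omega-1}$, which for $\omega=e^{2\pi im/n}$ has modulus $2\pi|\cot(\pi m/n)|<R$ ($1\le m\le n-1$). Hence for small $\varphi$ the denominator is bounded away from $0$ on $|z|=R$, uniformly.

Since $n\ge2$, the terms $\varphi^n\mathsf p$ and $\varphi^n\mathsf d$ are $O(\varphi^2)$. With $(\pi\pm\varphi)^k=\pi^k\pm k\pi^{k-1}\varphi+O(\varphi^2)$ the numerator is $\pi^k(X-Y)+k\pi^{k-1}\varphi(X+Y)+O(\varphi^2)$. Define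
$$W(z)=\frac{(z+2\pi)^n+(z-2\pi)^n}{(z+2\pi)^n-(z-2\pi)^n},\qquad\text{so that}\qquad\frac{X+Y}{X-Y}=-W(s).$$
Uniformly on $|z|=R$,
$$H_\varphi(\varphi z)=\pi^k-k\pi^{k-1}\varphi\,W(z+\varphi)+O(\varphi^2)=\pi^k-k\pi^{k-1}\varphi\,W(z)+O(\varphi^2). \tag{12}$$

**Step 12.** *We integrate (12) over the circle and compare with the residue of $W$.*

When $R\varphi<u_0$, the function $z\mapsto H_\varphi(\varphi z)$ is analytic in a neighborhood of $|z|\le R$ by (11), so its integral over $|z|=R$ is $0$. The constant $\pi^k$ also integrates to $0$. Dividing by $\varphi$ and letting $\varphi\to0^+$,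
$$\oint_{|z|=R}W(z)\,dz=0 .$$
But $W$ is analytic in $R\le|z|<\infty$, and with $v=2\pi/z$,
$$W=\frac{(1+v)^n+(1-v)^n}{(1+v)^n-(1-v)^n}=\frac{1+\binom n2v^2+\cdots}{nv+\binom n3v^3+\cdots}=\frac1{nv}\Big(1+\Big[\tbinom n2-\tfrac1n\tbinom n3\Big]v^2+\cdots\Big),$$
$$\binom n2-\frac1n\binom n3=\frac{(n-1)\big(3n-(n-2)\big)}{6}=\frac{n^2-1}{3}.$$
Therefore
$$W(z)=\frac{z}{2\pi n}+\frac{2\pi(n^2-1)}{3n}\cdot\frac1z+O(|z|^{-3}),\qquad\oint_{|z|=R}W\,dz=2\pi i\cdot\frac{2\pi(n^2-1)}{3n}\ne0\quad(n\ge2).$$
For $n=2$ the coefficient of $1/z$ is $\pi$, as computed earlier. This is a contradiction.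

So the inequality assumed in Step 2 is false. There is a real $f\in C_c^\infty(\mathbb R^2)$ with $|\partial_1^kf(x_0,0)|>K\|\Delta^nf\|^\lambda\|f\|^{1-\lambda}$, and by translation the point $(x_0,0)$ may be replaced by any $P$. Inserting this $f$ in (2) with $\xi_1=\dots=\xi_k=e_1$ gives $C_2(n,k,\infty)>K$, and by Part 1, $C_d(n,k,\infty)\ge C_2(n,k,\infty)>K$ for all $d\ge2$. Together with Part 2,
$$C_d(n,k,\infty)=K(2n,k,L_\infty(\mathbb R))\iff d=1\ \text{ or }\ n=1. \qquad\blacksquare$$
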